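\title{The Shilov boundary of a uniform algebra whose maximal ideal space is the disk}

\begin{abstract}
We prove that if the maximal ideal space of a uniform algebra is the closed unit disk, then its Shilov boundary contains the whole unit circle; in particular it never lies in the interior of the disk. The result is local: a point of the maximal ideal space that has a neighborhood homeomorphic to a half-disk, and lies at the center of its diameter, belongs to the Shilov boundary. The only information taken from the algebra is Rossi's local maximum modulus principle. Plane topology and subharmonic functions are used to find a function in the algebra with boundedly many points in each fiber near the diameter. Such a function would be an open map of a half-neighborhood into the plane, and this is impossible.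
\end{abstract}

\section{Introduction}

Let $X$ be a compact Hausdorff space and $C(X)$ the algebra of continuous complex-valued functions on $X$ with the supremum norm. A \emph{uniform algebra} on $X$ is a closed subalgebra $A\subset C(X)$ that contains the constants and separates the points of $X$. Two compact spaces are attached to $A$.

The \emph{maximal ideal space} of $A$ is the set of all nonzero multiplicative linear functionals (characters) on $A$, with the Gelfand topology: the weakest topology in which $\varphi\mapsto\varphi(f)$ is continuous for each $f\in A$. It is compact and Hausdorff, and $A$ is a uniform algebra on it through $f(\varphi)=\varphi(f)$. Each $x\in X$ gives the character $f\mapsto f(x)$. We say that \emph{the maximal ideal space of $A$ is $X$} if there are no other characters. The map from points to characters is then a continuous bijection from a compact space onto a Hausdorff space, so the Gelfand topology is the given topology of $X$.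

The \emph{Shilov boundary} of $A$ is the smallest closed set $S\subset X$ such that $\max_S|f|=\max_X|f|$ for every $f\in A$. Thus every space on which $A$ lives as a uniform algebra embeds in the maximal ideal space, while $S$ is the smallest closed part that still carries the norm. It is natural to ask how $S$ can sit inside the maximal ideal space, and whether it has anything to do with the topological boundary when there is one. Let $\mathbb D=\{z\in\mathbb C:|z|\le1\}$ be the closed unit disk, $\mathbb D^\circ$ its interior and $\mathbb T$ the unit circle. The following question is posed in \cite{problems}.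

\begin{quote}
\emph{Is there a uniform algebra $A\subset C(\mathbb D)$ whose maximal ideal space is $\mathbb D$ and whose Shilov boundary is contained in the interior of $\mathbb D$?}
\end{quote}

The answer is no, for a local reason.

\begin{theorem}\label{thm:main}
Let $A$ be a uniform algebra with maximal ideal space $X$ and Shilov boundary $S$. Suppose that $p\in X$ has a neighborhood in $X$ homeomorphic to a closed half-disk, with $p$ corresponding to the center of the diameter. Then $p\in S$.
\end{theorem}

\begin{corollary}\label{cor:surface}
If the maximal ideal space of $A$ is a compact surface $M$ with boundary, then $\partial M\subset S$. In particular, if it is $\mathbb D$, then $\mathbb T\subset S$, so $S$ is never contained in the interior of $\mathbb D$.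
\end{corollary}

\begin{proof}
A boundary point of a surface has a neighborhood as in Theorem~\ref{thm:main}. For $p\in\mathbb T$, take a M\"obius transformation that maps $\mathbb D$ onto the closed upper half-plane together with $\infty$ and maps $p$ to $0$.
\end{proof}

Three examples mark the limits of the theorem.

\begin{example}\label{ex:disk}
For the disk algebra, the uniform closure of the polynomials on $\mathbb D$, a character is determined by its value on $z$, which has modulus at most $1$; so the maximal ideal space is $\mathbb D$. The maximum principle gives $S\subset\mathbb T$. Hence nothing more than $\mathbb T$ can be forced into $S$.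
\end{example}

\begin{example}\label{ex:cauchy}
The hypothesis on the maximal ideal space cannot be dropped. Let $E\subset\{|z|<\frac12\}$ be a compact set of positive area, let $S^2=\mathbb C\cup\{\infty\}$, and let $A_E$ be the algebra of all $f\in C(S^2)$ that are holomorphic on $S^2\setminus E$. For a Borel set $E'\subset E$ the Cauchy transform
\[
f_{E'}(z)=\int_{E'}\frac{dm(\zeta)}{\zeta-z}\qquad(m \text{ the area measure})
\]
lies in $A_E$: it is the convolution of a locally integrable function with a bounded function of compact support, hence continuous, it is holomorphic off $E$, and it tends to $0$ at $\infty$. These functions separate the points of $S^2$. Indeed, if $f_{E'}(a)=f_{E'}(b)$ for all $E'$, then $\frac{a-b}{(\zeta-a)(\zeta-b)}=0$ (or $\frac1{\zeta-a}=0$ if $b=\infty$) for almost every $\zeta\in E$, which is false for $a\ne b$. By the maximum principle $\max_{S^2}|f|=\max_E|f|$ for $f\in A_E$. So the restriction of $A_E$ to $\mathbb D$ is a uniform algebra on $\mathbb D$ with Shilov boundary inside $E$. Its maximal ideal space is larger than $\mathbb D$: it contains evaluation at $\infty$.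
\end{example}

\begin{example}\label{ex:dim}
The statement fails in dimension three. Let $A$ be the uniform closure of the polynomials in $z$ and $t$ on the solid cylinder $\mathbb D\times[0,1]$. A character $\varphi$ is determined by $\varphi(z)$ and $\varphi(t)$. We have $|\varphi(z)|\le1$, and $\varphi(t)\in[0,1]$ because $t-\lambda$ is invertible in $A$ for $\lambda\notin[0,1]$ by the Weierstrass approximation theorem. So the maximal ideal space is the cylinder. The maximum principle in $z$ gives $S\subset\mathbb T\times[0,1]$, and the boundary point $(0,0)$ of the cylinder is not in $S$.
\end{example}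

In Example~\ref{ex:cauchy} the functions behave holomorphically near $\mathbb T$, and the maximal ideal space continues across $\mathbb T$. In Example~\ref{ex:dim} the point $(0,0)$ lies on an analytic disk contained in the boundary. The boundary of a surface is too thin to contain a disk, and in the question the space is not allowed to continue across $\mathbb T$; this suggests the negative answer. The tool that expresses ``holomorphic behavior off the Shilov boundary'' for an arbitrary uniform algebra is the following theorem.

\begin{theorem}[Rossi's local maximum modulus principle {\cite{rossi}, \cite[Ch.~III.8]{gamelin}}]\label{thm:rossi}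
Let $A$ be a uniform algebra with maximal ideal space $X$ and Shilov boundary $S$. If $V\subset X\setminus S$ is open in $X$ and $f\in A$, then $|f|\le\max_{\partial V}|f|$ on $V$.
\end{theorem}

In dimension one this settles the analogous statement at once. Suppose that a point $p\notin S$ has a neighborhood identified with $[0,1]$, with $p=0$. For small $a>0$ the set $V=[0,a)$ is open in $X$, misses $S$ and has boundary $\{a\}$. Theorem~\ref{thm:rossi} applied to $f-f(a)$ shows that every $f\in A$ is constant on $[0,a]$, although $A$ separates points. In dimension two the boundary of a neighborhood is an arc, not a point, and there is no complex structure in sight: a function in $A$ may be constant on large continua. The proof has to produce the complex structure. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a statement about algebras on a half-disk. Section~\ref{sec:finite} proves that statement in the presence of a function with boundedly finite fibers and describes how the remaining sections find such a function.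

\section{A maximum principle on the half-disk}\label{sec:reduction}

Throughout the paper
\[
H=\{|z|\le1,\ \operatorname{Im}z\ge0\},\qquad \sigma=\{|z|=1,\ \operatorname{Im}z\ge0\},\qquad \tau=(-1,1),
\]
and $H^\circ=\{|z|<1,\ \operatorname{Im}z>0\}=H\setminus(\sigma\cup\tau)$. Unless stated otherwise, closures $\overline U$ and boundaries $\partial U$ of sets $U\subset H$ are taken \emph{relative to $H$}. For instance, the boundary of $\{z\in H:|z|<\frac12\}$ is a closed semicircle; it does not contain the interval $(-\frac12,\frac12)$. A set $U$ is \emph{admissible} if it is nonempty, open in $H$ and disjoint from $\sigma$. Its closure may meet $\sigma$. Since $H$ is connected, $\partial U\neq\emptyset$ for admissible $U$. A \emph{continuum} is a nonempty compact connected set; it is \emph{nondegenerate} if it is not a point.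

\begin{theorem}\label{thm:halfdisk}
There is no algebra $B\subset C(H)$ that contains the constants, separates the points of $H$ and satisfies
\[
\max_{\overline U}|f|=\max_{\partial U}|f|\qquad\text{for all $f\in B$ and all admissible $U$.}\tag{MP}
\]
\end{theorem}

For $\overline U\subset H^\circ$, condition (MP) is the maximum principle that holomorphic functions satisfy. The force of (MP) is that the points of $\tau$ count as interior points. Near $\sigma$ it gives no control.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:halfdisk}]
Suppose $p\notin S$. Let $\varphi_0$ be a homeomorphism of $H$ onto a neighborhood $X_0$ of $p$ with $\varphi_0(0)=p$, and let $V$ be open in $X$ with $p\in V\subset X_0$. For small $r\in(0,1)$ we have $\varphi_0(\{z\in H:|z|\le r\})\subset V\setminus S$. Put $\varphi(z)=\varphi_0(rz)$ for $z\in H$. If $U$ is admissible, then $rU$ is open in $H$, so $\varphi(U)$ is open in $X_0$; it lies in $V$, so it is open in $V$ and in $X$; and it is disjoint from $S$. As $H$ is compact, the closure of $\varphi(U)$ in $X$ is $\varphi(\overline U)$, and its boundary in $X$ is $\varphi(\overline U)\setminus\varphi(U)=\varphi(\partial U)$. Theorem~\ref{thm:rossi}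 now gives (MP) for the algebra $B=\{f\circ\varphi:f\in A\}$, which contains the constants and separates the points of $H$. This contradicts Theorem~\ref{thm:halfdisk}.
\end{proof}

This is the only place where the maximal ideal space enters.

\medskip
\noindent\textbf{Standing assumption.} For the rest of the paper we assume that an algebra $B$ as in Theorem~\ref{thm:halfdisk} exists, and we derive a contradiction. Since (MP) persists under uniform limits, we replace $B$ by its closure. So $B$ is a Banach space, and $e^f\in B$ for $f\in B$.

\section{Open mapping and the case of finite fibers}\label{sec:finite}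

The simplest case is $z\in B$. Let $U=\{z\in H:|z|<\frac12\}$. The function $1/(z+i)$ is a uniform limit of its Taylor polynomials on $\overline U$, so it satisfies the maximum principle on $U$. But $|z+i|\ge1$ on $H$ with equality only at $z=0$, and $0\notin\partial U$. A pole placed just outside the image produces a peak. The same device works for any $f\in B$ and yields an open mapping property.

\begin{lemma}\label{lem:open}
Let $U$ be admissible and $f\in B$.
\begin{enumerate}
\item[(a)] If $f$ is constant on $\partial U$, then $f$ has the same constant value on $U$.
\item[(b)] If $w\in f(U)\setminus f(\partial U)$, then $f(U)$ is a neighborhood of $w$ in $\mathbb C$.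
\item[(c)] If $\Delta$ is an open disk with $\Delta\cap f(\partial U)=\emptyset$ and $\Delta\cap f(U)\ne\emptyset$, then $f:U\cap f^{-1}(\Delta)\to\Delta$ is proper and onto.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply (MP) to $f-c$, where $c$ is the value on $\partial U$.

(b) We show that the boundary in $\mathbb C$ of the compact set $L=f(\overline U)$ lies in $f(\partial U)$. This suffices: then $w$ is an interior point of $L$, and a small disk about $w$ lies in $L\setminus f(\partial U)\subset f(U)$.

Suppose that $w_0$ is a boundary point of $L$ with $d=\operatorname{dist}(w_0,f(\partial U))>0$. Pick $w_1\notin L$ with $|w_1-w_0|<d/4$, let $w_2\in L$ be nearest to $w_1$, and put $\rho=|w_1-w_2|$. Then $0<\rho<d/4$ and $\operatorname{dist}(w_2,f(\partial U))>d/2$. Let $w'=(w_1+w_2)/2$ and $\phi(w)=1/(w-w')$. The closed disk of radius $\rho/2$ about $w'$ lies in the open disk of radius $\rho$ about $w_1$, except for the point $w_2$. Hence $|\phi|\le2/\rho$ on $L$, with equality only at $w_2$.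

The function $\phi$ need not be a limit of polynomials on all of $L$, so we localize. Let $U'=U\cap\{|f-w_2|<\rho/4\}$. A point of $\overline U$ at which $|f-w_2|\le\rho/4$ is not in $\partial U$. Hence $U'$ contains a point with value $w_2$, so it is admissible, and $|f-w_2|=\rho/4$ on $\partial U'$. On the disk $|w-w_2|\le\rho/4$, which is at a positive distance from the pole $w'$, the function $\phi$ is a uniform limit of polynomials $p_j$. Applying (MP) to $p_j\circ f\in B$ and passing to the limit gives $\max_{\overline{U'}}|\phi\circ f|=\max_{\partial U'}|\phi\circ f|$. The left side is $2/\rho$ and the right side is smaller, a contradiction.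

(c) The set $f(\overline U)\cap\Delta=f(U)\cap\Delta$ is nonempty, closed in $\Delta$, and open by (b); so it is $\Delta$. For compact $C\subset\Delta$ the preimage of $C$ in $U$ equals $\overline U\cap f^{-1}(C)$, which is compact.
\end{proof}

At a single point of $\tau$, openness is not absurd. The map $z\mapsto z^2$ sends $\{z\in H:|z|<r\}$ onto the full disk $\{|w|<r^2\}$, by folding the diameter onto itself. At any other point $t\in\tau$ the same map is locally injective, and the image of a small neighborhood of $t$ lies on one side of the real axis. So one has to look at a point of $\tau$ where the local multiplicity is as small as possible. The next proposition, which is purely topological, does this.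

\begin{proposition}\label{prop:finite}
Let $Y\subset H\setminus\sigma$ be open in $H$ with $Y\cap\tau\ne\emptyset$, let $n\ge1$, and let $F:Y\to\mathbb C$ be a continuous map with at most $n$ points in each fiber. Then $F$ is not an open map.
\end{proposition}

\begin{proof}
Suppose that $F$ is open. For $y\in Y$ let $\nu(y)\in\{1,\dots,n\}$ be the minimum of $\sup_w\#(W\cap F^{-1}(w))$ over all open neighborhoods $W\subset Y$ of $y$. (For $z\mapsto z^2$ one has $\nu(0)=2$, and $\nu(t)=1$ for $t\in\tau\setminus\{0\}$.) Choose $t\in\tau\cap Y$ such that $k=\nu(t)$ is minimal among the points of $\tau\cap Y$, and an open neighborhood $W\subset Y$ of $t$ with $\#(W\cap F^{-1}(w))\le k$ for all $w$.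

\emph{Claim: if $s\in\tau\cap W$, then $W\cap F^{-1}(F(s))=\{s\}$.} Let $y\ne s$ be another point of this set. Take disjoint open neighborhoods $W_s,W_y\subset W$ of $s$ and $y$. As $F$ is open, $F(W_y)$ contains a disk $\Delta'$ about $F(y)=F(s)$. The set $W_s\cap F^{-1}(\Delta')$ is an open neighborhood of $s$, and $\nu(s)\ge k$, so some $w$ has at least $k$ preimages in it. Then $w\in\Delta'$, so $w$ has one more preimage in $W_y$, and $w$ has at least $k+1$ preimages in $W$. This contradicts the choice of $W$.

So $F$ is injective on $\tau\cap W$, and $F(W\setminus\tau)$ is disjoint from $F(W\cap\tau)$. We want to say that $F(W\cap\tau)$ is a curve with two sides, of which $F(W\setminus\tau)$ can fill only one near $F(t)$. To apply the Jordan curve theorem we make the curve proper. Choose an open $W_1\ni t$ with $\overline{W_1}\subset W$. By the claim $F(t)\notin F(\partial W_1)$, so there is an open disk $E$ about $F(t)$ disjoint from $F(\partial W_1)$. Put $Z=W_1\cap F^{-1}(E)$. The map $F:Z\to E$ is proper, since the preimage of a compact $C\subset E$ is $\overline{W_1}\cap F^{-1}(C)$. Let $I$ be the component of $\tau\cap Z$ that contains $t$. It is an open interval; it is closed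 in $\tau\cap Z$, and $\tau\cap Z$ is closed in $Z$ because $Z\cap\sigma=\emptyset$. Hence $F|_I:I\to E$ is proper and injective, and it extends to an injective continuous map of the one-point compactifications, from a circle to a sphere. By the Jordan curve theorem $E\setminus F(I)$ has exactly two components $E_1,E_2$, and each point of $F(I)$ lies in the closure of both.

Choose $r>0$ so small that $V=\{z\in H:|z-t|<r\}$ satisfies $V\subset Z$ and $V\cap\tau\subset I$. The set $F(V\setminus\tau)\subset E$ is connected and misses $F(I)$, so it lies in one component, say $E_1$, and $F(V)\subset F(I)\cup E_1$. But $F(V)$ is a neighborhood of $F(t)$, so it meets $E_2$. This is a contradiction.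
\end{proof}

\begin{corollary}\label{cor:finite}
Let $F\in B$, and let $Y\subset H\setminus\sigma$ be open in $H$ with $Y\cap\tau\neq\emptyset$. Then the numbers $\#(Y\cap F^{-1}(w))$, $w\in\mathbb C$, are not bounded.
\end{corollary}

\begin{proof}
Suppose that they are bounded. Let $W\subset Y$ be open and $y\in W$. For small $r$ the set $V=\{z\in H:|z-y|<r\}$ is admissible, $\overline V\subset W$, and $\overline V$ meets the finite set $Y\cap F^{-1}(F(y))$ only in $y$. By Lemma~\ref{lem:open}(b), $F(V)$ is a neighborhood of $F(y)$. So $F|_Y$ is open, which contradicts Proposition~\ref{prop:finite}.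
\end{proof}

To prove Theorem~\ref{thm:halfdisk} we find $F$ and $Y$ that violate Corollary~\ref{cor:finite}. The obstacle is the size of the components of the level sets, and it is removed in four steps.
\begin{enumerate}
\item The component of a level set through a point of $\tau$ may reach $\sigma$, where (MP) is silent. Planarity rules this out for a suitable $F$ and an interval of points of $\tau$ (Sections~\ref{sec:planar} and~\ref{sec:F}).
\item Collapsing the components of the level sets of a function $g\in B$ to points gives a surface on which $g$ is light and open, hence a Riemann surface, and the logarithm of the diameter of the components is subharmonic on it (Sections~\ref{sec:subh} and~\ref{sec:quotient}). With an auxiliary $g$ this shows that the components for $F$ through all but countably many points of the interval are single points (Section~\ref{sec:F}).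
\item With $g=F$, the logarithm of the diameter tends to $-\infty$ at most points of an edge of the surface, hence is identically $-\infty$: almost all components near a chosen point $q\in\tau$ are points (Section~\ref{sec:near}).
\item The function $F$ is chosen so that some values near $F(q)$ are not taken on $\tau$ near $q$. Over them the fibers are finite, and a subharmonic discriminant spreads the bound to all nearby values (Section~\ref{sec:end}).
\end{enumerate}

\section{Level continua and generic functions}\label{sec:level}

For $f\in B$ and $x\in H$ let $K_f(x)$ be the component of $f^{-1}(f(x))$ that contains $x$. We call it the \emph{level continuum} of $f$ through $x$. We use the following standard fact: in a compact metric space $Q$ a component $K$ is the intersection of the clopen sets that contain it. By compactness, if $O\supset K$ is open, there is a clopen set $Q_1$ with $K\subset Q_1\subset O$.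

\begin{lemma}[Boundary bumping {\cite[\S47.III]{kuratowski}}]\label{lem:bump}
Let $K$ be a metric continuum, $V\subsetneq K$ open in $K$, and $t\in V$. Then the component of $\overline V$ that contains $t$ meets $\overline V\setminus V$.
\end{lemma}

\begin{proof}
Otherwise the component lies in $V$, and there is a set $Q_1$, clopen in $\overline V$, with $t\in Q_1\subset V$. It is closed in $K$, and it is open in $V$, hence in $K$. This contradicts the connectedness of $K$.
\end{proof}

\begin{lemma}\label{lem:isolate}
Let $f\in B$, $x\in H$, and let $O\supset K_f(x)$ be open in $H$.
\begin{enumerate}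
\item[(a)] There is a set $U$ open in $H$ with $K_f(x)\subset U\subset\overline U\subset O$ and $f(x)\notin f(\partial U)$.
\item[(b)] We have $K_f(y)\subset O$ for all $y$ in a neighborhood of $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Q=f^{-1}(f(x))$ and let $Q_1$ be clopen in $Q$ with $K_f(x)\subset Q_1\subset O$. Choose an open $U$ with $Q_1\subset U$ and $\overline U\subset O\setminus(Q\setminus Q_1)$. Then $\overline U\cap Q=Q_1\subset U$, so $\partial U\cap Q=\emptyset$.

(b) With $U$ as in (a), the set $U\setminus f^{-1}(f(\partial U))$ is an open neighborhood of $x$. For $y$ in it, $K_f(y)$ is connected, meets $U$ and misses $\partial U$, so $K_f(y)\subset U$.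
\end{proof}

\begin{lemma}\label{lem:nonsep}
If $K=K_f(x)$ is disjoint from $\sigma$, then $S^2\setminus K$ is connected.
\end{lemma}

\begin{proof}
Let $G$ be a component of $H\setminus K$, and suppose $G\cap\sigma=\emptyset$. Then $G$ is admissible and $\emptyset\ne\partial G\subset K$. By Lemma~\ref{lem:open}(a), $f=f(x)$ on $G\cup K=\overline G\cup K$, which is connected. So $G\subset K$, which is absurd. Thus every component of $H\setminus K$ meets the connected set $\sigma\subset H\setminus K$, and $H\setminus K$ is connected. The set $(S^2\setminus H)\cup\sigma$ is connected, since it lies between the connected set $S^2\setminus H$ and its closure in $S^2$. The two connected sets share $\sigma$, and their union is $S^2\setminus K$.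
\end{proof}

Some degenerate functions have to be excluded. Call $f\in B$ \emph{generic} if it is nonconstant on every nondegenerate subinterval of $\tau$ and on every nonempty open subset of $H$. Let $B'$ be the set of generic functions.

\begin{lemma}\label{lem:generic}
The set $B'$ is dense in $B$. For every finite set of points of $H$ some $g\in B'$ takes distinct values at them.
\end{lemma}

\begin{proof}
For a set $T\subset H$ with at least two points, the functions in $B$ that are constant on $T$ form a closed linear subspace of $B$. It is proper because $B$ separates points, hence nowhere dense. Let $T$ run through the subintervals of $\tau$ with rational end points, the members of a countable base of nonempty open sets of $H$, and the two-point subsets of a given finite set. By the Baire category theorem the complement of the union of these countably many subspaces is dense in $B$, and it consists of generic functions with distinct values on the finite set.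
\end{proof}

\section{Subharmonic functions along the fibers}\label{sec:subh}

A function $u:\Omega\to[-\infty,\infty)$ on an open set $\Omega\subset\mathbb C$ is \emph{subharmonic} if it is upper semicontinuous and its value at the center of each closed disk in $\Omega$ is at most its mean over the bounding circle. We allow $u\equiv-\infty$ on components of $\Omega$. The notion is local and conformally invariant, so it makes sense on Riemann surfaces. A function on an open subset of $\mathbb C^m$ is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and its restriction to every complex line is subharmonic. We use the following facts.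
\begin{enumerate}
\item[(S1)] An upper semicontinuous $u$ is subharmonic on $\Omega$ if and only if for each open disk $\delta$ with $\overline\delta\subset\Omega$ and each polynomial $p$, the inequality $u\le\operatorname{Re}p$ on $\partial\delta$ implies $u\le\operatorname{Re}p$ on $\delta$.
\item[(S2)] If $\Omega$ is connected and $u\not\equiv-\infty$ is subharmonic, then $u$ is locally integrable, so it is not $-\infty$ on a nonempty open set. If $\Omega=\mathbb D^\circ$, the means of $u$ over the circles $|z|=r$ are finite and nondecreasing in $r\in(0,1)$.
\item[(S3)] If $u$ is subharmonic and bounded above in a punctured neighborhood of $a$, then $u(a)=\limsup_{z\to a}u(z)$ extends it to a subharmonic function near $a$.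
\item[(S4)] If $u$ is subharmonic on a disk and equals $-\infty$ on a nondegenerate continuum $\kappa$, then $u\equiv-\infty$.
\item[(S5)] A psh function $\not\equiv-\infty$ on a domain is, on every relatively compact open subset, the limit of a decreasing sequence of smooth psh functions $v_j$ (obtained by mollifying). The functions $v_j+|\cdot|^2/j$ also decrease to it and are \emph{strictly} psh: their Levi form is positive definite.
\end{enumerate}
Fact (S4) says that nondegenerate continua are not polar. To see it, suppose $u\not\equiv-\infty$ and write $u(z)=\int\log|z-w|\,d\mu(w)+(\text{harmonic})$ near $\kappa$, with a finite positive measure $\mu$ of compact support. Fix $a\in\kappa$ and let $\rho=\max_\kappa|z-a|$. For each $r\in[0,\rho]$ there is $z_r\in\kappa$ with $|z_r-a|=r$, and $|z_r-w|\ge\bigl|r-|w-a|\bigr|$. The negative part of $r\mapsto\log|r-s|$ has integral at most $2$ for each real $s$. By Fubini's theorem $\int\log\bigl|r-|w-a|\bigr|\,d\mu(w)>-\infty$ for almost every $r$, and then $u(z_r)>-\infty$.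

If $g:R\to\Omega$ is a finite branched covering of Riemann surfaces and $h$ is holomorphic on $R$, then $w\mapsto\max_{g^{-1}(w)}\log|h|$ is subharmonic. Lemma~\ref{lem:psh} says that (MP) alone gives statements of this kind. In its proof a maximum may be attained on a whole compact set $E$, and we need a function in $B$ that singles out one point of $E$.

\begin{lemma}\label{lem:peak}
For every nonempty compact $E\subset H$ there are $x_0\in E$ and $k\in B$ with $\operatorname{Re}k(x)<\operatorname{Re}k(x_0)$ for all $x\in E\setminus\{x_0\}$.
\end{lemma}

\begin{proof}
The open sets $\{(x,y):f(x)\ne f(y)\}$, $f\in B$, cover the complement of the diagonal in $H\times H$, which is a separable metric space. So countably many of them cover it: there are $k_1,k_2,\dots\in B$ of norm at most $1$ that separate the points of $H$. The map $\iota(x)=(2^{-j}k_j(x))_{j\ge1}$ from $H$ to $\ell^2$ is continuous and injective. Let $x_0$ maximize $\|\iota\|$ on $E$, and put $k=\sum_j4^{-j}\,\overline{k_j(x_0)}\,k_j\in B$, so that $k(x)=\langle\iota(x),\iota(x_0)\rangle$. For $x\in E$,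
\[
2\operatorname{Re}k(x)=\|\iota(x)\|^2+\|\iota(x_0)\|^2-\|\iota(x)-\iota(x_0)\|^2\le2\|\iota(x_0)\|^2=2\operatorname{Re}k(x_0),
\]
with equality only if $\iota(x)=\iota(x_0)$, that is, $x=x_0$.
\end{proof}

\begin{lemma}\label{lem:psh}
Let $O\subset H\setminus\sigma$ be open in $H$, let $g,h\in B$, let $\Omega\subset\mathbb C$ be a domain, and suppose that $g$ maps $O$ properly onto $\Omega$. If $v$ is psh on $\Omega\times\mathbb C\times\mathbb C^m$ $(m\ge0)$, then
\[
V(w,\eta)=\max\{v(w,h(x),\eta):x\in O,\ g(x)=w\}
\]
is psh on $\Omega\times\mathbb C^m$.
\end{lemma}

\begin{proof}
The fibers of $g|_O$ are nonempty and compact, so the maximum is attained. Let $(w_j,\eta_j)\to(w,\eta)$, and let $x_j$ attain the maximum for $(w_j,\eta_j)$. By properness every subsequence of $(x_j)$ has a subsequence converging to some $x\in O$ with $g(x)=w$, and along it $\limsup V(w_j,\eta_j)\le v(w,h(x),\eta)\le V(w,\eta)$. So $V$ is upper semicontinuous.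

On a complex line on which $w$ is constant, $V$ is the maximum of the subharmonic functions $v(w,h(x),\cdot)$, and the mean value inequality passes to the maximum. Any other line has the form $\eta=\alpha+\beta w$, $w\in\Omega$. We use (S1). Let $\overline\delta\subset\Omega$ be a disk, $p$ a polynomial, and
\[
\tilde v(w,z)=v(w,z,\alpha+\beta w)-\operatorname{Re}p(w),\qquad\Phi=(g,h).
\]
The function $\tilde v$ is psh on $\Omega\times\mathbb C$. We must show that $\tilde v\circ\Phi\le0$ on $O\cap g^{-1}(\partial\delta)$ implies $\tilde v\circ\Phi\le0$ on the admissible set $W=O\cap g^{-1}(\delta)$. Since $O\cap g^{-1}(\overline\delta)$ is compact, it contains $\overline W$, and $\partial W\subset O\cap g^{-1}(\partial\delta)$. So it suffices to prove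
\begin{equation}\label{eq:pshmax}
\max_{\overline W}\tilde v\circ\Phi\le\max_{\partial W}\tilde v\circ\Phi .
\end{equation}

We may assume $\tilde v\not\equiv-\infty$. Let $v_j$ be smooth strictly psh functions that decrease to $\tilde v$ near the compact set $\Phi(\overline W)$, as in (S5). For a decreasing sequence of upper semicontinuous functions on a compact set the maxima converge to the maximum of the limit. So \eqref{eq:pshmax} for all $v_j$ implies \eqref{eq:pshmax} for $\tilde v$, and we may assume that $\tilde v$ is smooth and strictly psh near $\Phi(\overline W)$.

Suppose that $M=\max_{\overline W}\tilde v\circ\Phi>\max_{\partial W}\tilde v\circ\Phi$. The set $E=\{x\in\overline W:\tilde v(\Phi(x))=M\}$ is compact and lies in $W$. Take $x_0\in E$ and $k\in B$ from Lemma~\ref{lem:peak}, and put $p_0=\Phi(x_0)$. Taylor's formula reads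
\[
\tilde v(p_0+\xi)=M+\operatorname{Re}Q(\xi)+L(\xi)+o(|\xi|^2),\qquad Q(\xi)=2\sum_a\frac{\partial\tilde v}{\partial\xi_a}(p_0)\,\xi_a+\sum_{a,b}\frac{\partial^2\tilde v}{\partial\xi_a\partial\xi_b}(p_0)\,\xi_a\xi_b,
\]
where $Q$ is a holomorphic polynomial with $Q(0)=0$ and the Levi form $L$ satisfies $L(\xi)\ge c|\xi|^2$ with $c>0$. Hence $\operatorname{Re}Q(\xi)\le\tilde v(p_0+\xi)-M$ for small $\xi$. Choose an open set $W_0\ni x_0$ with $\overline{W_0}\subset W$ so small that this applies to $\xi=\Phi(x)-p_0$ for $x\in\overline{W_0}$. For $s>0$ let $G_s=\exp\bigl(Q(\Phi-p_0)+sk\bigr)\in B$. Then $\log|G_s(x_0)|=s\operatorname{Re}k(x_0)$, and on $\partial W_0$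
\[
\log|G_s|-\log|G_s(x_0)|\le(\tilde v\circ\Phi-M)+s\bigl(\operatorname{Re}k-\operatorname{Re}k(x_0)\bigr).
\]
The first term is at most $0$. On the part of $\partial W_0$ where $\operatorname{Re}k<\operatorname{Re}k(x_0)$ the right side is negative for all $s>0$. The remaining part is compact and disjoint from $E$, because $x_0\notin\partial W_0$; there the first term is at most $-c'$ for some $c'>0$, and the right side is negative for small $s$. So for small $s$ we have $|G_s|<|G_s(x_0)|$ on the compact set $\partial W_0$, which contradicts (MP) for the admissible set $W_0$.
\end{proof}

\begin{corollary}\label{cor:disc}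
Let $O,g,h,\Omega$ be as in Lemma~\ref{lem:psh}. For every $n\ge2$ the function
\[
V_n(w)=\max\Bigl\{\sum_{i<j}\log|h(x_i)-h(x_j)|:x_1,\dots,x_n\in O\cap g^{-1}(w)\Bigr\}
\]
is subharmonic on $\Omega$. In particular $V_2(w)=\log\operatorname{diam}h(O\cap g^{-1}(w))$ is subharmonic. Moreover $V_n(w)=-\infty$ if and only if $h$ takes fewer than $n$ values on $O\cap g^{-1}(w)$.
\end{corollary}

\begin{proof}
The function $\sum_{i<j}\log|z_i-z_j|$ is psh on $\Omega\times\mathbb C^n$. Apply Lemma~\ref{lem:psh} $n$ times, replacing $z_1,\dots,z_n$ in turn by $h(x_1),\dots,h(x_n)$; the iterated maximum is the joint maximum. The sum is $-\infty$ exactly when two of the values $h(x_i)$ coincide.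
\end{proof}

\begin{corollary}\label{cor:holo}
If in addition $h=\hat h\circ g$ on $O$ for a function $\hat h$ on $\Omega$, then $\hat h$ is holomorphic.
\end{corollary}

\begin{proof}
Now $V(w)=v(w,\hat h(w))$ for $m=0$. Taking for $v(w,z)$ the functions $\pm\operatorname{Re}z$, $\pm\operatorname{Im}z$, $\pm\operatorname{Re}wz$, $\pm\operatorname{Im}wz$, we find that $\hat h$ and $w\hat h$ are harmonic. Hence $\partial_{\bar w}\hat h=\partial_w\partial_{\bar w}(w\hat h)-w\,\partial_w\partial_{\bar w}\hat h=0$.
\end{proof}

\section{Level continua that start on the diameter}\label{sec:planar}

A continuum that joins two points of $\tau$ cuts off a region from $\sigma$. If the continuum is made of level continua, (MP) applies to that region as in the one-dimensional case. For $T\subset\mathbb C$ and $\eta>0$ let $T^\eta$ be the open $\eta$-neighborhood of $T$ in $\mathbb C$. If $T$ is connected, any two points of $T^\eta$ are joined by a polygonal arc in $T^\eta$.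

\begin{lemma}\label{lem:cross}
Let $f_1,\dots,f_n\in B'$, let $K_j\subset H$ be continua with $f_j=c_j$ constant on $K_j$, and suppose that $C=K_1\cup\dots\cup K_n$ is connected. Then $C\cap\tau$ has at most one point. In particular $K_f(t)\cap\tau=\{t\}$ for $f\in B'$ and $t\in\tau$.
\end{lemma}

\begin{proof}
Suppose that $s<t$ lie in $C\cap\tau$. Each set $\tau\cap f_j^{-1}(c_j)$ is closed in $\tau$ and contains no interval, so their union is nowhere dense in $\tau$. Hence there is $u\in(s,t)$ with $f(u)\ne0$, where $f=\prod_j(f_j-c_j)\in B$. As $f=0$ on $C$, we have $u\notin C$. Let $G$ be the component of $H\setminus C$ that contains $u$. It is open in $H$ and path connected, and $\partial G\subset C$. If $G\cap\sigma=\emptyset$, then $G$ is admissible and Lemma~\ref{lem:open}(a) gives $f(u)=0$, a contradiction. So there are $v\in G\cap\sigma$ and a path $\gamma\subset G$ from $u$ to $v$.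

Let $\eta<\operatorname{dist}(\gamma,C)$. The union of the convex sets $\{z\in H:|z-c|<\eta\}$, $c\in C$, misses $\gamma$. It is polygonally connected: its polygonal components are open in $H$, so the connected set $C$ lies in one of them, and each of the convex sets meets $C$. Hence there is an arc $\alpha\subset H\setminus\gamma$ from $s$ to $t$. The points $s,u,t,v$ occur in this order on the boundary of the topological disk $H$, so $\alpha$ and $\gamma$ must meet. In detail: let $\lambda$ be the lower semicircle with diameter $[s,t]$ and $J=\alpha\cup\lambda$, a Jordan curve in $\mathbb D$. The ray $\{rv:r\ge1\}$ misses $J$, so $v$ lies in the unbounded component of $\mathbb C\setminus J$. The vertical ray down from $u$ meets $J$ in a single point $\mu\in\lambda$, with $\operatorname{Im}\mu<0$. A small disk about $\mu$ meets $J$ only in an arc of $\lambda$, which cuts it into two pieces. Both components of $\mathbb C\setminus J$ have $\mu$ in their boundary, so the pieces lie in different components. The lower piece is joined to $\infty$ along the ray and the upper piece is joined to $u$, so $u$ lies in the bounded component. Therefore $\gamma$ meets $J\cap H=\alpha$, a contradiction.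
\end{proof}

So level continua of generic functions through different points of $\tau$ are disjoint, even for different functions. The plane has little room for disjoint Y-shaped sets, and this restricts how two level continua can branch off from each other. Call $t\in\tau$ \emph{exceptional} if there are $f,g\in B'$, a continuum $K'\subset K_f(t)$ and points $x,y,y'$ such that
\begin{equation}\label{eq:exc}
t,x\in K',\qquad y\in K_f(t)\setminus\bigl(K'\cup K_g(x)\bigr),\qquad y'\in K_g(x)\setminus K_f(t).
\end{equation}
See Figure~\ref{fig:triod}. The role of $K'$ is to join $x$ to $t$ inside $K_f(t)$ without passing near $y$. Let $N\subset\tau$ be the set of exceptional points.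

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.3]
\draw (-1,0) arc (180:0:1);
\draw (-1,0)--(1,0);
\draw[dotted] (-1.15,-1)--(1.15,-1);
\draw (-0.1,0)--(-0.1,-1);
\draw[very thick] (-0.1,0)--(0,0.35)--(-0.2,0.5);
\draw (-0.2,0.5)--(-0.55,0.5);
\draw[dashed] (0,0.35)--(0.55,0.45);
\draw (-0.55,0.5) circle (0.15);
\draw (0.55,0.45) circle (0.15);
\fill (-0.1,0) circle (0.02) node[below left] {$t$};
\fill (0,0.35) circle (0.02) node[above right] {$x$};
\fill (-0.55,0.5) circle (0.02) node[left] {$y$};
\fill (0.55,0.45) circle (0.02) node[right] {$y'$};
\node at (-0.55,0.24) {$D$};
\node at (0.55,0.19) {$D'$};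
\node at (0.06,0.14) {$K'$};
\node at (0,-0.55) {$J_t$};
\node at (0.75,-0.1) {$\tau$};
\node at (0.82,0.76) {$\sigma$};
\node at (0.72,-0.9) {$\operatorname{Im}z=-1$};
\end{tikzpicture}
\caption{An exceptional point $t$ on the diameter $\tau$ of the half-disk. The level continuum $K_f(t)$ (solid, from $t$ to $y$) contains the subcontinuum $K'$ (thick) through $t$ and $x$; the level continuum $K_g(x)$ (dashed) leaves it and reaches $y'$. Together with the vertical segment $J_t$ they form a Y-shaped set that joins the disk $D$, the disk $D'$ and the line $\operatorname{Im}z=-1$. Three disjoint such sets with the same $D$ and $D'$ would embed $K_{3,3}$ in the plane.}\label{fig:triod}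
\end{figure}

\begin{lemma}\label{lem:triod}
The set $N$ is countable.
\end{lemma}

\begin{proof}
For each $t\in N$ fix data as in \eqref{eq:exc}, and let $J_t=\{t-is:0\le s\le1\}$, so that $J_t\cap H=\{t\}$. Since $t\in K'\subset K_f(t)$, we have $y\ne t$ and $y'\ne t$, so $y,y'\notin J_t$; also $y\ne y'$. Choose disjoint closed disks $D,D'$ with rational centers and rational radii less than $\frac14$, with $y$ in the interior of $D$, $y'$ in the interior of $D'$, and
\[
D\cap\bigl(K_g(x)\cup K'\cup J_t\bigr)=\emptyset,\qquad D'\cap\bigl(K_f(t)\cup J_t\bigr)=\emptyset .
\]
They meet $H$, so they lie in $\{\operatorname{Im}z>-\frac12\}$.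

Suppose that $N$ is uncountable. Then three points $t_1,t_2,t_3\in N$ have the same pair $D,D'$. Write $K_j=K_{f_j}(t_j)$, $L_j=K_{g_j}(x_j)$, $K_j'$, $J_j$ for their data. The set $K_j\cup L_j$ is connected, because $x_j$ lies in both parts. For $j\ne k$ the sets $K_j\cup L_j$ and $K_k\cup L_k$ are disjoint, for otherwise their union would be connected and contain $t_j$ and $t_k$, against Lemma~\ref{lem:cross}. Hence the continua $M_j=K_j\cup L_j\cup J_j$ are pairwise disjoint. Take $\eta<\frac14$ so small that the sets $M_j^\eta$ are pairwise disjoint, $D$ misses $(L_j\cup K_j'\cup J_j)^\eta$, and $D'$ misses $(K_j\cup J_j)^\eta$. Choose polygonal arcs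
\begin{itemize}
\item $p_j\subset K_j^\eta$ from $t_j\notin D$ toward $y_j$, ending at its first point $\alpha_j\in\partial D$;
\item $p_j'\subset L_j^\eta$ from $x_j\notin D'$ toward $y_j'$, ending at its first point $\alpha_j'\in\partial D'$;
\item $p_j''\subset(K_j')^\eta$ from $t_j$ to $x_j$ (a point if $x_j=t_j$).
\end{itemize}
All of them lie in $\{\operatorname{Im}z>-\frac14\}$. The arc $p_j$ misses $D'$, the arc $p_j'$ misses $D$, and $p_j''$ and $J_j$ miss both disks.

Let $r_j=t_j-i$ be the lower end of $J_j$ and $e_j$ the last point of $p_j$ on $J_j$; then $e_j\neq r_j$ and $e_j\ne\alpha_j$. Let $a_j$ be the arc that runs along $J_j$ from $r_j$ to $e_j$ and then along $p_j$ from $e_j$ to $\alpha_j$. It misses $D'$ and meets $D$ only in $\alpha_j$. Consider the polygonal path from $\alpha_j'$ along $p_j'$ to $x_j$, along $p_j''$ to $t_j$, and along $J_j$ to $e_j\in a_j$. It lies in $\{\operatorname{Im}z>-\frac14\}$, misses $D$, and meets $D'$ only in $\alpha_j'$. Let $m_j$ be its first point on $a_j$. Then $m_j\notin\{\alpha_j,r_j\}$, and $m_j\ne\alpha_j'$ since $\alpha_j'\notin a_j$. The part of the path up to $m_j$ contains an arc $a_j'$ from $\alpha_j'$ to $m_j$, which meets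 $a_j$ only in $m_j$. So $a_j\cup a_j'\subset M_j^\eta$ is a union of three arcs from $m_j$ to $\alpha_j$, $\alpha_j'$ and $r_j$ that have only $m_j$ in common, and it meets $D$, $D'$ and $\{\operatorname{Im}z\le-1\}$ only in these three end points. The three sets $a_j\cup a_j'$ are pairwise disjoint. Join the points $\alpha_j$ to the center of $D$, the points $\alpha_j'$ to the center of $D'$, and the points $r_j$ to the point $-2i$ by segments. This embeds the complete bipartite graph $K_{3,3}$ in the plane, with $m_1,m_2,m_3$ as one class of vertices. But $K_{3,3}$ is not planar.
\end{proof}

\begin{corollary}\label{cor:nested}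
Let $t\in\tau\setminus N$.
\begin{enumerate}
\item[(a)] For $f,g\in B'$ one of the sets $K_f(t)$, $K_g(t)$ contains the other.
\item[(b)] There is $f\in B'$ with $K_f(t)\cap\sigma=\emptyset$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Otherwise there are $y\in K_f(t)\setminus K_g(t)$ and $y'\in K_g(t)\setminus K_f(t)$, and \eqref{eq:exc} holds with $K'=\{t\}$ and $x=t$.

(b) Otherwise the sets $K_f(t)\cap\sigma$, $f\in B'$, are nonempty, compact and, by (a), totally ordered by inclusion. So they have a common point $z\in\sigma$. Then $f(z)=f(t)$ for all $f\in B'$, although $z\ne t$. This contradicts Lemma~\ref{lem:generic}.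
\end{proof}

\section{The quotient Riemann surface}\label{sec:quotient}

A function $g\in B$ has the open mapping property of Lemma~\ref{lem:open}(b), but it may be constant on continua. We collapse these continua. To stay away from $\sigma$ we work in a compact piece of $H$ that is a union of level continua.

Let $g\in B$, let $U$ be open in $H$ with $\overline U\cap\sigma=\emptyset$, and let $\Delta$ be an open disk with $\overline\Delta\cap g(\partial U)=\emptyset$. The set
\[
P=\overline U\cap g^{-1}(\overline\Delta)=U\cap g^{-1}(\overline\Delta)
\]
is compact. For $w\in\overline\Delta$ the set $P_w=P\cap g^{-1}(w)$ equals both $U\cap g^{-1}(w)$ and $\overline U\cap g^{-1}(w)$, so it is clopen in $g^{-1}(w)$, and its components are the level continua $K_g(y)$, $y\in P_w$. The sets $K_g(y)$, $y\in P$, and the single points of $S^2\setminus P$ form a partition of $S^2$. We call its members \emph{elements}, and we call a union of elements \emph{saturated}. Let $\Theta$ be the set of elements with the quotient topology and $\pi:S^2\to\Theta$ the projection. The set $U\cap g^{-1}(\Delta)$ is saturated and open in $H$.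

A partition of $S^2$ into compact sets is \emph{upper semicontinuous} if for each element $e$ and each open $O\supset e$ there is an open $O'\supset e$ such that every element that meets $O'$ lies in $O$. Moore's theorem \cite{moore} states: if the partition is upper semicontinuous, has more than one element, and its elements are continua that do not separate $S^2$, then the quotient space is homeomorphic to $S^2$.

\begin{lemma}\label{lem:moore}
The space $\Theta$ is a $2$-sphere and $\pi$ is a closed map. For every $T\subset\Theta$ the restriction $\pi^{-1}(T)\to T$ is a quotient map.
\end{lemma}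

\begin{proof}
Let $O\subset S^2$ be open and let $O'$ be the union of the elements contained in $O$. We show that $O'$ is open. A point of $O'\setminus P$ has the neighborhood $O\setminus P\subset O'$. A point $x\in O'\cap P$ has, by Lemma~\ref{lem:isolate}(b), an open neighborhood $V\subset O$ in $S^2$ with $K_g(y)\subset O$ for $y\in V\cap H$; so $V\subset O'$. Hence the partition is upper semicontinuous, and $\pi$ is closed, since $\Theta\setminus\pi(S^2\setminus O)=\pi(O')$ is open. The elements miss $\sigma$ or are points, so they do not separate $S^2$ by Lemma~\ref{lem:nonsep}, and $\{\infty\}$ is an element. Moore's theorem applies. Finally, a closed subset of $\pi^{-1}(T)$ has the form $C\cap\pi^{-1}(T)$ with $C$ closed, and its image is $\pi(C)\cap T$. So the restriction is a closed continuous surjection, hence a quotient map.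
\end{proof}

A map is \emph{light} if its fibers are totally disconnected. Sto\"ilow's theorem \cite{whyburn} states: if $\ell$ is a light open continuous map of a surface $R$ without boundary into $\mathbb C$, then for each $e\in R$ there are $k\ge1$ and homeomorphisms $\alpha,\beta$ of neighborhoods of $e$ and $\ell(e)$ onto $\mathbb D^\circ$, with $\alpha(e)=\beta(\ell(e))=0$ and $\beta\circ\ell\circ\alpha^{-1}(z)=z^k$.

\begin{proposition}\label{prop:quotient}
Let $Z\subset U\cap g^{-1}(\Delta)\cap H^\circ$ be nonempty, open and saturated, let $R=\pi(Z)$, an open subset of $\Theta$, and define $\ell:R\to\Delta$ by $\ell\circ\pi=g$. Then $R$ carries the structure of a Riemann surface on which $\ell$ is holomorphic and open. Let $R^*$ be the open set of points near which $\ell$ is injective; then $R\setminus R^*$ is closed, discrete and countable. Call an open set $D_1\subset R^*$ a \emph{coordinate disk} if $\ell$ maps it homeomorphically onto a disk. For $h\in B$ put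
\[
u_h(e)=\log\operatorname{diam}h(\pi^{-1}(e)),\qquad e\in R^*.
\]
\begin{enumerate}
\item[(a)] The function $u_h$ is bounded above and subharmonic on $R^*$. Its extension $\tilde u_h$ to $R$ given by $\tilde u_h(e)=\limsup_{R^*\ni e'\to e}u_h(e')$ for $e\in R\setminus R^*$ is subharmonic on $R$.
\item[(b)] If $h$ is constant on each element in a coordinate disk $D_1$, then $h=\hat h\circ\pi$ on $\pi^{-1}(D_1)$ with $\hat h$ holomorphic on $D_1$.
\end{enumerate}
\end{proposition}

\begin{proof}
The map $\ell$ is continuous by Lemma~\ref{lem:moore}.

\emph{$\ell$ is light.} We have $\ell^{-1}(w)\subset\pi(P_w)$. Let $e\ne e'$ be points of $\pi(P_w)$, that is, distinct components of $P_w$. There is a clopen set $Q_1\subset P_w$ that contains $e$ and misses $e'$. Both $Q_1$ and $P_w\setminus Q_1$ are compact and saturated, so their images are disjoint closed sets that cover $\pi(P_w)$ and separate $e$ from $e'$.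

\emph{$\ell$ is open.} Let $\mathcal O\subset R$ be open and $e\in\mathcal O$. By Lemma~\ref{lem:isolate}(a) there is an open set $U_1$ with $\pi^{-1}(e)\subset U_1\subset\overline{U_1}\subset\pi^{-1}(\mathcal O)$ and $\ell(e)\notin g(\partial U_1)$. It is admissible, so $g(U_1)\subset\ell(\mathcal O)$ is a neighborhood of $\ell(e)$ by Lemma~\ref{lem:open}(b).

\emph{The complex structure.} Apply Sto\"ilow's theorem. A point $e$ lies in $R^*$ exactly when $k=1$, and all points $e'\neq e$ in the domain of $\alpha$ lie in $R^*$. So $R\setminus R^*$ is closed and discrete, and it is countable because $R$ is second countable. On $R^*$ we take the local homeomorphism $\ell$ as a chart. At a point $e$ with $k\ge2$, let $\Delta'$ be a round disk about $\ell(e)$ in the domain of $\beta$ and $R'$ its preimage in the domain of $\alpha$. Then $\ell:R'\setminus\{e\}\to\Delta'\setminus\{\ell(e)\}$ is a $k$-sheeted covering. It is connected, because a small circle about $0$ in $\beta(\Delta')$ permutes the sheets of $z\mapsto z^k$ cyclically. A connected $k$-sheeted covering of a punctured disk is equivalent to the standard one, so there is a homeomorphism $\zeta$ of $R'$ onto a disk about $0$ with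 $\ell=\ell(e)+\zeta^k$. This $\zeta$ is a chart compatible with the charts on $R^*$.

\emph{Proof of (a) and (b).} Let $D_1$ be a coordinate disk, $\Delta'=\ell(D_1)$ and $O=\pi^{-1}(D_1)$, an open subset of $H^\circ$. The map $g:O\to\Delta'$ is onto, and its fibers are the single elements in $D_1$. It is proper: the preimage of a compact $C\subset\Delta'$ is $\pi^{-1}$ of the compact set $(\ell|_{D_1})^{-1}(C)$, hence closed in $S^2$. Corollary~\ref{cor:disc} shows that $u_h$ is subharmonic in the coordinate $\ell$, and Corollary~\ref{cor:holo} gives (b). Coordinate disks cover $R^*$, and $u_h\le\log(2\|h\|)$. The last claim in (a) is (S3).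
\end{proof}

\section{The function $F$ and its level continua on the diameter}\label{sec:F}

\begin{lemma}\label{lem:F}
There are $F\in B'$, an interval $[a,b]\subset\tau$ and a point $q\in(a,b)$ such that $K_F(t)\cap\sigma=\emptyset$ for all $t\in[a,b]$ and $\max_{[a,b]}|F|=1=F(q)$.
\end{lemma}

\begin{proof}
Since $N$ is countable, there is $t_0\in\tau\setminus N$, and Corollary~\ref{cor:nested}(b) gives $f_0\in B'$ with $K_{f_0}(t_0)\subset H\setminus\sigma$. By Lemma~\ref{lem:isolate}(b) there is a nondegenerate interval $[a,b]\subset\tau$ with $K_{f_0}(t)\cap\sigma=\emptyset$ for $t\in[a,b]$. The maximum of $|f_0|$ on $[a,b]$ may be attained only at an end point, so we pass to $(f_0-f_0(a))(f_0-f_0(b))$. This function vanishes at $a$ and $b$. It is not identically zero on $[a,b]$, for then $f_0$ would take at most two values on $[a,b]$ and so be constant there. Let $q\in(a,b)$ be a point where its modulus is largest on $[a,b]$, and let $F$ be the constant multiple with $F(q)=1$.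

The function $F$ is a quadratic polynomial in $f_0$, so on a connected set where $F$ is constant, $f_0$ takes at most two values and is constant. Hence $K_F(x)=K_{f_0}(x)$ for all $x\in H$. Since every nonempty open subset of $H$ contains a nonempty connected open set, it also follows that $F\in B'$.
\end{proof}

We fix $F,a,b,q$. The normalization is used in Section~\ref{sec:end}: values $w$ with $|w|>1$ near $1$ are not taken on $\tau$ near $q$.

\begin{proposition}\label{prop:edge}
If $t\in(a,b)\setminus N$, then $K_F(t)=\{t\}$.
\end{proposition}

The idea is to cut $K=K_F(t)$ by a second function $g$ that is not constant on it. Since $t$ is not exceptional, the level continua of $g$ through points of $K$ cannot leave $K$. On the quotient surface of $g$ we then see a whole continuum of elements on which $F$ is constant, and (S4) spreads this to an open set.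

\begin{proof}
Suppose that there is $y\in K\setminus\{t\}$. Let $D$ be a closed disk centered at $y$ with $t\notin D$, and let $K'$ be the component of $K\setminus\operatorname{int}D$ that contains $t$. Then $y\notin K'$. Apply Lemma~\ref{lem:bump} to $V=K\setminus D$: we have $\overline V\subset K\setminus\operatorname{int}D$ and $\overline V\setminus V\subset\partial D$, so $K'$ contains a point $x_0\in\partial D$. By Lemma~\ref{lem:generic} choose $g\in B'$ with $g(t)$, $g(x_0)$, $g(y)$ distinct.

Let $x\in K'$ with $g(x)\notin\{g(t),g(y)\}$. Then $y\notin K'\cup K_g(x)$. If there were a point $y'\in K_g(x)\setminus K$, then \eqref{eq:exc} would hold with $f=F$, and $t$ would be exceptional. Therefore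
\begin{equation}\label{eq:inside}
K_g(x)\subset K,\quad\text{so } F=F(t)\text{ on }K_g(x),\qquad\text{for } x\in K',\ g(x)\notin\{g(t),g(y)\}.
\end{equation}
This applies to $x_0$. Since $K\cap\sigma=\emptyset$, $K\cap\tau=\{t\}$ (Lemma~\ref{lem:cross}) and $g(x_0)\neq g(t)$, we get $K_g(x_0)\subset H^\circ$.

By Lemma~\ref{lem:isolate}(a) choose an open $U\supset K_g(x_0)$ with $\overline U\subset H^\circ$ and $g(x_0)\notin g(\partial U)$, and then an open disk $\Delta$ about $g(x_0)$ whose closure misses $g(\partial U)\cup\{g(t),g(y)\}$. Apply Proposition~\ref{prop:quotient} with $Z=U\cap g^{-1}(\Delta)$. Let $\Delta'$ be a concentric open disk with $\overline{\Delta'}\subset\Delta$, and $K_0$ the component of $K'\cap g^{-1}(\overline{\Delta'})$ that contains $x_0$. The set $V=K'\cap g^{-1}(\Delta')$ is open in $K'$ and does not contain $t$, so by Lemma~\ref{lem:bump} the continuum $K_0$ meets $g^{-1}(\partial\Delta')$; thus $g$ is not constant on $K_0$. Since $g(K_0)\subset\Delta$ misses $g(\partial U)$, the connected set $K_0$ misses $\partial U$, so $K_0\subset Z$. Hence $\pi(K_0)\subset R$ is a nondegenerate continuum, and by \eqref{eq:inside} we have $F=F(t)$ on every element in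 $\pi(K_0)$.

A nondegenerate continuum is uncountable, so there is $e\in\pi(K_0)\cap R^*$. Let $D_1$ be a coordinate disk centered at $e$ and $D_2\subset D_1$ a concentric closed disk so small that it does not contain $\pi(K_0)$. By Lemma~\ref{lem:bump}, applied to the intersection of $\pi(K_0)$ with the interior of $D_2$, there is a continuum $\kappa\subset\pi(K_0)\cap D_2$ that joins $e$ to the boundary of $D_2$. We have $u_F=-\infty$ on $\kappa$, so $u_F\equiv-\infty$ on $D_1$ by (S4): $F$ is constant on each element in $D_1$. By Proposition~\ref{prop:quotient}(b), $F=\hat F\circ\pi$ on $\pi^{-1}(D_1)$ with $\hat F$ holomorphic. As $\hat F=F(t)$ on $\kappa$, the identity theorem shows that $\hat F$ is constant on $D_1$. So $F$ is constant on the nonempty open set $\pi^{-1}(D_1)$, which contradicts $F\in B'$.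
\end{proof}

\section{The level continua of $F$ near $q$}\label{sec:near}

We now form the quotient for $F$ itself, near $K_F(q)$. The quotient of a neighborhood of $K_F(q)$ in $H$ will again be a half-disk. By Proposition~\ref{prop:edge} the elements shrink to points at all but countably many points of its edge, so $u_h\to-\infty$ there, and we want to conclude that $u_h\equiv-\infty$. The difficulty is that the complex structure of the quotient is given abstractly. We have to show that the edge is visible from inside with positive harmonic measure, and that the countable set $N$ is not. Both facts come from the boundary behavior of the bounded holomorphic function induced by $F$.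

The continuum $K_F(q)$ misses $\sigma$ and meets $\tau$ only in $q$, so it lies in $H\setminus(\sigma\cup[-1,a]\cup[b,1])$, which is open in $H$. By Lemma~\ref{lem:isolate}(a) choose an open $U\supset K_F(q)$ with
\[
\overline U\cap\sigma=\emptyset,\qquad\overline U\cap\tau\subset(a,b),\qquad1\notin F(\partial U),
\]
and an open disk $\Delta$ about $1$ with $\overline\Delta\cap F(\partial U)=\emptyset$. Form the elements, $\Theta$ and $\pi$ of Section~\ref{sec:quotient} for $g=F$, and put $Y=U\cap F^{-1}(\Delta)$. For $\varepsilon>0$ let $G=\{|z|<\varepsilon,\ \operatorname{Im}z>0\}$ and $G^+=G\cup(-\varepsilon,\varepsilon)$.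

\begin{lemma}\label{lem:chart}
There are a homeomorphism $\Psi$ of $\Theta$ onto the Riemann sphere $\widehat{\mathbb C}$ and $\varepsilon>0$ such that the closed map $\varpi=\Psi\circ\pi$ has the following properties.
\begin{enumerate}
\item[(i)] $\varpi^{-1}(0)=K_F(q)$, and $\varpi^{-1}(G^+)$ is contained in $Y$ and open in $H$.
\item[(ii)] There is a continuous injective map $s:(-\varepsilon,\varepsilon)\to(a,b)$ with $\varpi^{-1}(x)=K_F(s(x))$.
\item[(iii)] $\varpi^{-1}(G)\subset Y\cap H^\circ$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $[s_1,s_2]\subset\tau\cap Y$ with $q\in(s_1,s_2)$, and let $D^-$ be the open half-disk below the real axis with diameter $(s_1,s_2)$; its closure and boundary are taken in $S^2$. The element through $s\in[s_1,s_2]$ is $K_F(s)\subset H$, which meets $\tau$ only in $s$. The other points of $\overline{D^-}$ lie outside $H$ and are elements. So $\pi$ is injective on $\overline{D^-}$, and $J=\pi(\partial D^-)$ is a Jordan curve in $\Theta$. The set $\pi(D^-)$ is connected; it is open, because $D^-$ is open and saturated; and it equals $\pi(\overline{D^-})\setminus J$, so it is closed in $\Theta\setminus J$. Hence it is one of the two components of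 $\Theta\setminus J$. By the Schoenflies theorem there is a homeomorphism $\Psi:\Theta\to\widehat{\mathbb C}$ that maps $J$ onto $\mathbb R\cup\{\infty\}$. Composing it with a reflection and a real M\"obius transformation if necessary, we may assume that $\Psi$ maps $\pi(D^-)$ onto the open lower half-plane and $\pi(q)$ to $0$. The $\varpi$-preimage of the lower half-plane is exactly $D^-$.

The set $O_1=(Y\cap H^\circ)\cup(s_1,s_2)\cup D^-$ is open in $S^2$: a small disk about a point of $(s_1,s_2)$ has its upper half in $Y$ and its lower half in $D^-$. It contains $K_F(q)=\varpi^{-1}(0)$. The closed set $\varpi(S^2\setminus O_1)$ does not contain $0$, so $O_2=\varpi^{-1}(\{|z|<\varepsilon\})\subset O_1$ for some $\varepsilon>0$.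

(i) We have $\varpi^{-1}(G^+)=O_2\setminus D^-\subset O_1\setminus D^-\subset Y$, and $O_2\setminus D^-=O_2\cap H$ is open in $H$.

(ii) For real $x\in(-\varepsilon,\varepsilon)$ the element $\varpi^{-1}(x)$ meets $\partial D^-$ and lies in $O_1$, and $O_1\cap\partial D^-=(s_1,s_2)$. So it equals $K_F(s(x))$ for a unique $s(x)\in(s_1,s_2)\subset(a,b)$. The map $s$ is a restriction of the inverse of $\varpi|_{[s_1,s_2]}$, which is a homeomorphism onto its image.

(iii) Points of $O_2\cap\tau$ lie in $(s_1,s_2)\subset\partial D^-$, so $\varpi$ maps them into $\mathbb R$. Hence $\varpi^{-1}(G)$ misses $\tau$, and it lies in $Y$ by (i).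
\end{proof}

Apply Proposition~\ref{prop:quotient} with $Z=\varpi^{-1}(G)$, and identify $R=\pi(Z)$ with $G$ through $\Psi$. Then $G$ is a simply connected Riemann surface, whose complex structure need not be the standard one, with a bounded nonconstant holomorphic function $\ell$ such that $\ell\circ\varpi=F$. We write $G^*$ for $R^*$. All elements over $G^+$ lie in $Y$, so $F$ is constant on them, and $\varpi^{-1}(G^+)\to G^+$ is a quotient map. Hence $\ell$ extends continuously to $G^+$, with $\ell(x)=F(s(x))$ for real $x$. Since $s$ maps nondegenerate intervals onto nondegenerate intervals and $F\in B'$, the function $\ell$ is nonconstant on every nondegenerate subinterval of $(-\varepsilon,\varepsilon)$.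

By the uniformization theorem $G$ is conformally equivalent to the sphere, the plane or the disk, and Liouville's theorem excludes the first two. Let $\chi:G\to\mathbb D^\circ$ be a conformal map and $\hat F=\ell\circ\chi^{-1}$. We recall three theorems on a bounded nonconstant holomorphic function $\phi$ on $\mathbb D^\circ$.
\begin{itemize}
\item \emph{Fatou:} the radial limit $\phi(\zeta)=\lim_{r\to1}\phi(r\zeta)$ exists for almost every $\zeta\in\mathbb T$.
\item \emph{F. and M. Riesz:} for each $w\in\mathbb C$ the set of $\zeta$ with radial limit $w$ has measure zero.
\item \emph{Lindel\"of:} if $\phi\to w$ along a curve in $\mathbb D^\circ$ that converges to $\zeta\in\mathbb T$, then $\phi$ has radial limit $w$ at $\zeta$.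
\end{itemize}

\begin{lemma}\label{lem:arc}
There is a nonempty open arc $\Lambda\subset\mathbb T$ such that for almost every $\zeta\in\Lambda$ the point $\chi^{-1}(r\zeta)$ converges, as $r\to1$, to a point $x_\zeta\in(-\varepsilon,\varepsilon)$ with $s(x_\zeta)\notin N$.
\end{lemma}

\begin{proof}
Choose $-\varepsilon<x_1<x_2<\varepsilon$ with $\ell(x_1)\ne\ell(x_2)$. Let $\gamma\subset G$ be the open upper semicircle with diameter $[x_1,x_2]$ and $G_1\subset G$ the open half-disk that it bounds. The set $G\setminus\gamma$ has two components, one of which is $G_1$. The two ends of $\gamma$ leave every compact subset of $G$. So along the two ends of the open arc $\chi(\gamma)$ the modulus tends to $1$, and $\hat F$ tends to $\ell(x_1)$ and $\ell(x_2)$, respectively.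

\emph{Each end of $\chi(\gamma)$ converges to a point of $\mathbb T$.} Suppose that the end at $x_j$ accumulates at two points $\zeta'\ne\zeta''$ of $\mathbb T$. Remove from $\mathbb T$ small disjoint closed arcs centered at $\zeta'$ and $\zeta''$; two open arcs $I_1,I_2$ remain. The end contains subarcs $\gamma_n\subset\{1-\frac1n<|z|<1\}$, going out along the end, that start near $\zeta'$ and finish near $\zeta''$, so that the radial projection of $\gamma_n$ is a connected subset of $\mathbb T$ that meets both removed arcs. Such a set contains $I_1$ or $I_2$, since removing one point of $I_1$ and one of $I_2$ from $\mathbb T$ separates the two closed arcs. So one of them, $I$, is covered for infinitely many $n$. On each radius that ends in $I$ there are then points tending to $\mathbb T$ along which $\hat F\to\ell(x_j)$. By Fatou's theorem $\hat F$ has radial limit $\ell(x_j)$ almost everywhere on $I$, which contradicts the theorem of F. and M. Riesz.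

Let $\zeta_1,\zeta_2\in\mathbb T$ be the limits of the two ends. By Lindel\"of's theorem $\hat F$ has radial limits $\ell(x_1)\neq\ell(x_2)$ at them, so $\zeta_1\ne\zeta_2$. Thus $\chi(\gamma)$ is a crosscut of $\mathbb D^\circ$. A crosscut divides the disk into two Jordan domains, each bounded by the crosscut and one of the two closed arcs of $\mathbb T$ with end points $\zeta_1,\zeta_2$. One of the domains is $\chi(G_1)$; let $\Lambda$ be the corresponding open arc.

Let $\zeta\in\Lambda$. For small $\delta$ the connected set $\{z\in\mathbb D^\circ:|z-\zeta|<\delta\}$ misses $\chi(\gamma)$ and meets $\chi(G_1)$, so it lies in $\chi(G_1)$. Hence $\chi^{-1}(r\zeta)\in G_1$ for $r$ near $1$, and this curve leaves every compact subset of $G$. Its cluster set as $r\to1$ is therefore a continuum in $[x_1,x_2]$, the part of the closure of $G_1$ in $\mathbb C$ that lies outside $G$. If the radial limit $\hat F(\zeta)$ exists, then $\ell=\hat F(\zeta)$ on the cluster set, by the continuity of $\ell$ on $G^+$. As $\ell$ is nonconstant on nondegenerate intervals, the cluster set is a point $x_\zeta$, and $F(s(x_\zeta))=\hat F(\zeta)$. If $s(x_\zeta)\in N$, then $\hat F(\zeta)$ lies in the countable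 set $F(N)$. By the theorem of F. and M. Riesz this happens only on a set of measure zero.
\end{proof}

\begin{proposition}\label{prop:points}
For every $z\in G^*$ the element $\varpi^{-1}(z)$ is a single point.
\end{proposition}

\begin{proof}
Let $h\in B$ and $v=\tilde u_h\circ\chi^{-1}$, which is subharmonic on $\mathbb D^\circ$ and bounded above by Proposition~\ref{prop:quotient}(a). Let $\zeta\in\Lambda$ be as in Lemma~\ref{lem:arc} and $t=s(x_\zeta)\in(a,b)\setminus N$. By Proposition~\ref{prop:edge}, $\varpi^{-1}(x_\zeta)=\{t\}$. Given $\delta>0$, let $O$ be an open neighborhood of $t$ in $S^2$ with $\operatorname{diam}h(O\cap H)\le\delta$. The closed set $\varpi(S^2\setminus O)$ does not contain $x_\zeta$, so $\varpi^{-1}(z)\subset O$ for all $z$ in an open neighborhood $O'$ of $x_\zeta$. Then $u_h\le\log\delta$ on $O'\cap G^*$, and hence $\tilde u_h\le\log\delta$ on $O'\cap G$. It follows that $v(r\zeta)\to-\infty$ as $r\to1$ for almost every $\zeta\in\Lambda$.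

Suppose $v\not\equiv-\infty$. By (S2) the integrals $\int_0^{2\pi}v(re^{i\theta})\,d\theta$ are finite and nondecreasing in $r$. On the other hand $v$ is bounded above, so Fatou's lemma gives
\[
\limsup_{r\to1}\int_0^{2\pi}v(re^{i\theta})\,d\theta\le\int_0^{2\pi}\limsup_{r\to1}v(re^{i\theta})\,d\theta=-\infty ,
\]
because the integrand on the right is bounded above and equals $-\infty$ on a set of positive measure. This is a contradiction. So $u_h\equiv-\infty$ on $G^*$ for every $h\in B$: every function in $B$ is constant on every element over $G^*$. Since $B$ separates points, these elements are points.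
\end{proof}

\section{Bounded fibers and the end of the proof}\label{sec:end}

A fiber of $\ell$ is discrete in $G$, but it may accumulate at the edge $(-\varepsilon,\varepsilon)$. The choice of $q$ provides values whose fibers stay away from the edge. They are finite, and Corollary~\ref{cor:disc} carries the bound back to the values taken on the edge.

\begin{proof}[Proof of Theorem~\ref{thm:halfdisk}]
The set $\varpi^{-1}(G^+)\subset Y$ is open in $H$ and contains $K_F(q)$. By Lemma~\ref{lem:isolate}(a) choose $U_1$ open in $H$ with $K_F(q)\subset U_1$, $\overline{U_1}\subset\varpi^{-1}(G^+)$ and $1\notin F(\partial U_1)$. Choose an open disk $\Delta_1$ about $1$ disjoint from $F(\partial U_1)$, and put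
\[
Y_1=U_1\cap F^{-1}(\Delta_1),\qquad Y_w=Y_1\cap F^{-1}(w)\quad(w\in\Delta_1).
\]
The set $U_1$ is admissible and $F(q)=1$, so $F:Y_1\to\Delta_1$ is proper and onto by Lemma~\ref{lem:open}(c). Each $Y_w$ is saturated: for $y\in Y_w$ the element $K_F(y)$ is connected and misses $\partial U_1$, so it lies in $U_1$.

\emph{A bound on a small disk of values.} Let $w^*\in\Delta_1$ with $|w^*|>1$ and $w^*\notin\ell(G\setminus G^*)$; such $w^*$ exists because $G\setminus G^*$ is countable. Since $Y_1\cap\tau\subset(a,b)$ and $|F|\le1$ on $[a,b]$, the set $Y_{w^*}$ misses $\tau$. The elements over real points of $G^+$ meet $\tau$ by Lemma~\ref{lem:chart}(ii), and $Y_{w^*}$ is saturated, so $\varpi(Y_{w^*})\subset G$. This set is compact and lies in $\ell^{-1}(w^*)$, which is closed and discrete in $G$ because $\ell$ is holomorphic and nonconstant. So it is finite, say $\varpi(Y_{w^*})=\{z_1,\dots,z_n\}$ with $n\ge1$, and it lies in $G^*$ by the choice of $w^*$. Let $D_j\subset G^*$ be an open neighborhood of $z_j$ on which $\ell$ is injective, and $O=\varpi^{-1}(D_1\cup\dots\cup D_n)$, an open set that contains $Y_{w^*}$. A proper map into $\Delta_1$ is closed, so $F(Y_1\setminus O)$ is closed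 in $\Delta_1$; it does not contain $w^*$, so it misses an open disk $\Delta_2\subset\Delta_1$ about $w^*$. For $w\in\Delta_2$ we have $Y_w\subset O$, and $\ell=w$ on $\varpi(Y_w)$, so $\varpi(Y_w)$ has at most one point in each $D_j$. By Proposition~\ref{prop:points} the elements over these points are single points. Hence $\#Y_w\le n$ for $w\in\Delta_2$.

\emph{The bound on $\Delta_1$.} Let $h\in B$, and let $V_{n+1}$ be the function of Corollary~\ref{cor:disc} for $O=Y_1$, $g=F$, $\Omega=\Delta_1$. It is subharmonic on $\Delta_1$ and equals $-\infty$ on $\Delta_2$, so $V_{n+1}\equiv-\infty$ by (S2). Thus every $h\in B$ takes at most $n$ values on $Y_w$, for every $w\in\Delta_1$. By Lemma~\ref{lem:generic} some $h\in B$ takes distinct values at any given $n+1$ points, so $\#Y_w\le n$ for all $w\in\Delta_1$.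

The set $Y_1\subset H\setminus\sigma$ is open in $H$ and contains $q\in\tau$, and $F$ has at most $n$ points of $Y_1$ in each fiber. This contradicts Corollary~\ref{cor:finite}, so the algebra $B$ does not exist.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Function Spaces -- Selected Open Problems},
\texttt{http://www.siue.edu/MATH/kj\_papers/\allowbreak Function-spaces-selected-open-problems-2011.pdf}

\bibitem{gamelin}
Gamelin, \emph{Uniform Algebras}.

\bibitem{kuratowski}
Kuratowski, \emph{Topology II}.

\bibitem{moore}
R.~L.~Moore, Trans. AMS \textbf{27} (1925).

\bibitem{rossi}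
Rossi, Ann. of Math. \textbf{72} (1960).

\bibitem{whyburn}
Whyburn, \emph{Analytic Topology}.

\end{thebibliography}
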